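# Compact spaces splittable over Eberlein compacta, and their squares

All spaces are Tychonoff and all maps are continuous unless we say otherwise. We work in ZFC. We write $w(X)$ and $d(X)$ for the weight and the density of $X$, $\mathfrak c=2^\omega$, and $\operatorname{cl}$ for closure. Recall that $d(X)\le w(X)$, that a space of weight $\kappa\ge\omega$ embeds in $[0,1]^\kappa$, that a compact space of countable weight is metrizable, and that an injective map from a compact space to a Hausdorff space is an embedding.

## 1. Splitting a set by a map

**Definition (splitting).** A map $f:X\to Y$ *splits* a set $A\subset X$ if $A=f^{-1}f(A)$. Equivalently, every fiber of $f$ is either contained in $A$ or disjoint from $A$.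

For example, let $X=[0,1]$ and $A=[0,\tfrac12]$. The map $f(x)=\max(0,x-\tfrac12)$ splits $A$: the fiber over $0$ is $A$, and every other nonempty fiber is a single point outside $A$. An injective map splits every set, and a constant map splits only $\emptyset$ and $X$.

**Definition (splittability; Arhangel'skii).** A space $X$ is *splittable over a class $\mathcal P$* of spaces if for every $A\subset X$ there are $Y\in\mathcal P$ and a map $f:X\to Y$ that splits $A$.

The map may depend on $A$, and $A$ is arbitrary: it need not be open, closed or Borel. As an example, every $X\in\mathcal P$ is splittable over $\mathcal P$, by the identity map.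

## 2. Eberlein compacta

**Definition (Eberlein compact).** For a set $\Gamma$, let $c_0(\Gamma)$ be the set of all $y\in\mathbb R^\Gamma$ such that $\{\gamma:|y(\gamma)|\ge\varepsilon\}$ is finite for every $\varepsilon>0$. A compact space is *Eberlein compact* if it is homeomorphic to a weakly compact subset of a Banach space; equivalently, it embeds in some $c_0(\Gamma)$ with the pointwise topology. We use the second form.

For example, let $e_\gamma\in c_0(\Gamma)$ be the indicator of $\{\gamma\}$ and let $A(\Gamma)=\{0\}\cup\{e_\gamma:\gamma\in\Gamma\}$. A pointwise neighborhood of $0$ restricts only finitely many coordinates, so it contains all but finitely many $e_\gamma$. Hence $A(\Gamma)$ is compact, and it is Eberlein compact of any size we like. Note that each $y\in c_0(\Gamma)$ has a countable support $\{\gamma:y(\gamma)\ne0\}$.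

We use four facts.

**(E1)** *Closed subspaces and countable products of Eberlein compacta are Eberlein, and metrizable compacta are Eberlein.* Closed subspaces are clear. For products, let $K_n\subset c_0(\Gamma_n)$ for $n\ge1$, with the $\Gamma_n$ disjoint. Composing each coordinate with a homeomorphism $\mathbb R\to(-1,1)$ fixing $0$, we may assume that all coordinates have absolute value below $1$. (The result still lies in $c_0(\Gamma_n)$, because such a homeomorphism is continuous with continuous inverse at $0$.) Send $(y_n)_n$ to the function on $\bigcup_n\Gamma_n$ that equals $y_n/n$ on $\Gamma_n$. Only the indices $n<1/\varepsilon$ contribute coordinates of absolute value at least $\varepsilon$, and each contributes finitely many, so we land in $c_0(\bigcup_n\Gamma_n)$. The map is continuous and injective, hence an embedding. A metrizable compactum embeds in $[0,1]^\omega$, a countable product of copies of $[0,1]\subset c_0(\{*\})$.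

**(E2)** *A Hausdorff continuous image of an Eberlein compactum is Eberlein.* This is a theorem of Benyamini, Rudin and Wage (Pacific J. Math. 70 (1977)), and we use it as a black box. It has the following consequence: *a compact space that is a union of finitely many closed Eberlein subspaces is Eberlein.* Indeed it is an image of their topological sum, and for nonempty $K_1,K_2$ the sum $K_1\oplus K_2$ is an image of $K_1\times K_2\times\{0,1\}$ under $(a,b,0)\mapsto a$, $(a,b,1)\mapsto b$.

**(E3)** *If $Y$ is Eberlein compact with a dense set $D$, $|D|\le\kappa$, $\kappa\ge\omega$, then $w(Y)\le\kappa$.* Let $Y\subset c_0(\Gamma)$ and let $S$ be the union of the supports of the elements of $D$; then $|S|\le\kappa$. For $\gamma\notin S$ the set $\{y\in Y:y(\gamma)=0\}$ is closed and contains $D$, so it is all of $Y$. Thus restriction to $S$ embeds $Y$ in $\mathbb R^S$, which has weight at most $\kappa$.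

**Definition (Fréchet–Urysohn).** A space is *Fréchet–Urysohn* if every $y\in\operatorname{cl}A$ is the limit of a sequence of points of $A$. Metrizable spaces have this property. The ordinal space $\omega_1+1$ does not: $\omega_1$ lies in the closure of $[0,\omega_1)$, but a sequence in $[0,\omega_1)$ is bounded by a countable ordinal.

**(E4)** *Eberlein compacta are Fréchet–Urysohn.* Let $A\subset Y\subset c_0(\Gamma)$ and $y\in\operatorname{cl}A$; we may assume $\Gamma\ne\emptyset$. Let $\{\gamma_{0,k}:k\ge1\}$ contain the support of $y$. Choose $a_1,a_2,\dots\in A$ inductively, with $a_1$ arbitrary. Once $a_j$ is chosen, let $\{\gamma_{j,k}:k\ge1\}$ contain its support. Given $a_1,\dots,a_n$, choose $a_{n+1}\in A$ with $|a_{n+1}(\gamma)-y(\gamma)|<1/(n+1)$ at each of the finitely many $\gamma=\gamma_{j,k}$ with $j,k\le n$. Then $a_n(\gamma_{j,k})\to y(\gamma_{j,k})$ for all $j,k$. At any other coordinate $y$ and all $a_n$ vanish. So $a_n\to y$.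

From now on *splittable* means splittable over the class of Eberlein compacta. If $X$ is compact and $f:X\to Y$ with $Y$ Eberlein, then $f(X)$ is closed in $Y$ and hence Eberlein. We also use three simple rules.

**(S1)** *Countably many sets can be split by one map.* If $f_n:X\to Y_n$ splits $A_n$, consider the diagonal map $\Delta_nf_n:X\to\prod_nY_n$, $x\mapsto(f_n(x))_n$. Each of its fibers lies in a fiber of every $f_n$, so it splits every $A_n$; and $\prod_nY_n$ is Eberlein by (E1).

**(S2)** *A closed subspace of a splittable space is splittable*: restrict the map.

**(S3)** *Eberlein compacta are splittable*, by the identity map.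

As a first test, $\omega_1+1$ is not splittable: the single set $A=\{\omega_1\}$ cannot be split. Suppose $f$ splits it. By continuity $f(\omega_1)\in\operatorname{cl}f([0,\omega_1))$, so by (E4) there are $\alpha_n<\omega_1$ with $f(\alpha_n)\to f(\omega_1)$. Put $\alpha=\sup_n\alpha_n<\omega_1$. Then $f([0,\alpha])$ is compact and contains all $f(\alpha_n)$, hence it contains $f(\omega_1)$. So the fiber of $\omega_1$ meets $[0,\alpha]$, a contradiction.

## 3. Clubs and stationary sets

**Definition (club, stationary).** Let $\mu$ be a regular uncountable cardinal. A set $E\subset\mu$ is a *club* if it is unbounded in $\mu$ and contains the supremum of each of its nonempty subsets that is bounded in $\mu$. A set $S\subset\mu$ is *stationary* if it meets every club.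

For example, the limit ordinals below $\mu$ form a club, so the set of successor ordinals is not stationary. The set $\{\gamma<\mu:\operatorname{cf}\gamma=\omega\}$ is stationary: given a club $E$, take the supremum of a strictly increasing $\omega$-sequence in $E$. It is below $\mu$, it lies in $E$, and it has cofinality $\omega$. We need one theorem.

**Solovay's theorem.** Every stationary subset of a regular uncountable cardinal $\mu$ can be split into $\mu$ disjoint stationary sets.

## 4. From $X$ to $X\times X$

It is known that under $V=L$ a compact space is splittable over the class of Eberlein compacta if and only if it is Eberlein compact. Question 4.12 of "Splittability over some classes of Corson compact spaces" asks what remains without $V=L$: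

> Suppose that a compact space $X$ is splittable over the class of Eberlein compact spaces. Is it true in ZFC that $X\times X$ is also splittable over the class of Eberlein compacta?

A set $A\subset X\times X$ need not be built from subsets of $X$ in any simple way, so it is not clear how to use maps that split subsets of $X$. We avoid this difficulty by dropping $V=L$ from the known theorem.

**Theorem A (ZFC).** A compact space $X$ is splittable over the class of Eberlein compacta if and only if $X$ is Eberlein compact.

**Theorem B (ZFC).** If a compact space $X$ is splittable over the class of Eberlein compacta, then so is $X\times X$.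

Theorem B follows from Theorem A at once: $X$ is Eberlein, so $X\times X$ is Eberlein by (E1), and hence splittable by (S3). So the answer to the question is yes, in ZFC, and the work is in the "only if" half of Theorem A.

## 5. Spaces with at most continuum many points

**The easy case.** *A splittable compact $X$ with $|X|\le\mathfrak c$ is Eberlein.* Fix an injection $\psi:X\to2^\omega$, not necessarily continuous, and put $B_n=\{x:\psi(x)(n)=1\}$. By (S1) one map $g$ to an Eberlein compactum splits all $B_n$. If $x\ne x'$, some $B_n$ contains exactly one of them, so $g(x)\ne g(x')$. Thus $g$ is injective and embeds $X$ in an Eberlein compactum.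

This is the first thing to try in general: choose sets that separate the points of $X$ and split them all. If $|X|>\mathfrak c$, however, countably many sets cannot separate points, because $x\mapsto(\text{membership in the }n\text{th set})_n$ maps $X$ into $2^\omega$. If we use $\kappa>\omega$ sets, the diagonal map goes into a product of $\kappa$ Eberlein compacta, and such a product need not be Eberlein: $\{0,1\}^{\omega_1}$ is not Fréchet–Urysohn (checked in Section 11), so (E4) rules it out. So the direct method stops at cardinality $\mathfrak c$.

Two things survive. Uncountably many sets still control the *weight* of $X$ (Lemma 1). And countably many sets can be applied *fiber by fiber*: if we can first cut $X$ into fibers of size at most $\mathfrak c$, the easy case finishes on all fibers simultaneously (Lemmas 2 and 3).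

## 6. Convergent sequences and weight

**Lemma 1.** Let $X$ be an infinite splittable compact space. Then $X$ is Fréchet–Urysohn and $w(X)=d(X)$.

**Step 1: sequences.** We lift convergent sequences from an Eberlein image, as we did for $\omega_1+1$. Let $x\in\operatorname{cl}A$ and let $f$ split $\{x\}$, so $f^{-1}f(x)=\{x\}$. As $f(x)\in\operatorname{cl}f(A)$, (E4) gives $a_n\in A$ with $f(a_n)\to f(x)$. Let $U\ni x$ be open. The set $f(X\setminus U)$ is compact, hence closed, and it misses $f(x)$. So $f(a_n)\notin f(X\setminus U)$ for all but finitely many $n$, and then $a_n\in U$. Hence $a_n\to x$.

**Step 2: weight.** We bound $|X|$ by Step 1 and separate points with few sets. Let $D$ be dense with $|D|=d(X)=\kappa$; since $X$ is infinite and Hausdorff, $\kappa\ge\omega$. Every point is a limit of a sequence from $D$, so $|X|\le\kappa^\omega\le2^\kappa$. Fix an injection $e:X\to2^\kappa$ and put $A_\xi=\{x:e(x)(\xi)=1\}$ for $\xi<\kappa$. For any two distinct points, some $A_\xi$ contains exactly one of them. Let $f_\xi$ be a map to an Eberlein compactum that splits $A_\xi$. The set $f_\xi(D)$ is dense in the Eberlein compactum $f_\xi(X)$, so $w(f_\xi(X))\le\kappa$ by (E3). The diagonal map $X\to\prod_{\xi<\kappa}f_\xi(X)$ is injective,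 because the $A_\xi$ separate points. So it is an embedding into a product of $\kappa$ spaces of weight at most $\kappa$, and such a product has weight at most $\kappa$. Hence $w(X)\le\kappa=d(X)\le w(X)$. $\square$

The Fréchet–Urysohn property holds trivially for finite spaces, so we may use it for every splittable compact space.

## 7. Counting how often each value occurs

To reduce to fibers of size at most $\mathfrak c$, we want to attach to each point of an Eberlein compactum $K$ a label in $2^\omega$, that is, countably many bits, so that compact sets with constant label are small. The label of $y$ will record how many times $y$ takes each nonzero value. For $K=A(\Gamma)$, all $e_\gamma$ get the same label, "the value $1$ once", so the set of points with a given label can be huge. But the $e_\gamma$ form a discrete set, so a *compact* set of them is finite.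

**Lemma 2.** For every Eberlein compactum $K$ there is a (not necessarily continuous) function $\chi:K\to2^\omega$ such that every compact $C\subset K$ on which $\chi$ is constant has $|C|\le\mathfrak c$.

**Step 1: the label.** We define $\chi$ and check that it determines all multiplicities. Let $K\subset c_0(\Gamma)$. For each of the countably many open intervals $J$ with rational endpoints and $0\notin\overline J$, put
$$n_J(y)=|\{\gamma:y(\gamma)\in J\}|.$$
This is finite, because $|t|$ is bounded away from $0$ on $J$. Let $\chi(y)$ be a code in $2^\omega$ of the countable family of natural numbers $(n_J(y))_J$; distinct families get distinct codes. For $r\ne0$ let $m_r(y)=|\{\gamma:y(\gamma)=r\}|$. If $r\in J$, then $n_J(y)\ge m_r(y)$. Only finitely many coordinates of $y$ have absolute value at least $|r|/2$, so a small enough $J\ni r$ contains no value of $y$ except possibly $r$, and for that $J$ equality holds. So $m_r(y)=\min\{n_J(y):r\in J\}$, and $\chi(y)$ determines $m_r(y)$ for all $r\neq 0$.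

**Step 2: the values on $C$.** We show that constancy of $\chi$ leaves few possible coordinate values. Let $\chi$ be constant on a nonempty compact $C$. Then $m_r=m_r(y)$ does not depend on $y\in C$. Put $V=\{r\ne0:m_r>0\}$. For any $y\in C$, the set $V$ is exactly the set of nonzero values of $y$. Since $y\in c_0(\Gamma)$, only finitely many $r\in V$ have $|r|\ge\varepsilon$, for each $\varepsilon>0$. Consequently every $r\in V$ is isolated in $V\cup\{0\}$, and all $y\in C$ take values in $V\cup\{0\}$.

**Step 3: $C$ is norm totally bounded.** We convert pointwise closeness into uniform closeness by counting. Fix $\varepsilon>0$ and $y\in C$, and put $S_\varepsilon(y)=\{\gamma:|y(\gamma)|\ge\varepsilon\}$, a finite set. For $\gamma\in S_\varepsilon(y)$ the value $y(\gamma)$ is isolated in $V\cup\{0\}$, so $\{z\in C:z(\gamma)=y(\gamma)\}$ is open in $C$. Intersecting over the finite set $S_\varepsilon(y)$, we get a neighborhood $O_y$ of $y$ in $C$ with $z(\gamma)=y(\gamma)$ for all $z\in O_y$ and $\gamma\in S_\varepsilon(y)$. For $z\in O_y$ this gives $S_\varepsilon(y)\subset S_\varepsilon(z)$. But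
$$|S_\varepsilon(z)|=\sum_{|r|\ge\varepsilon}m_r=|S_\varepsilon(y)|<\omega ,$$
so $S_\varepsilon(z)=S_\varepsilon(y)$. On this set $z$ and $y$ agree, and off it both have absolute value below $\varepsilon$. Thus $\|z-y\|_\infty\le2\varepsilon$. By compactness finitely many sets $O_y$ cover $C$. As $\varepsilon$ was arbitrary, $C$ is totally bounded in the norm metric. So it is separable in that metric, and a separable metric space has at most $\mathfrak c$ points. $\square$

## 8. Gluing Eberlein fibers

**Lemma 3.** Let $X$ be compact and splittable, and let $f:X\to Y$ be a map to an Eberlein compactum all of whose fibers are Eberlein. Then $X$ is Eberlein.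

**Step 1: reduce to fibers of size at most $\mathfrak c$.** We label all fibers of $f$ at once by Lemma 2. For each $y\in f(X)$ choose $\chi_y:f^{-1}(y)\to2^\omega$ as in Lemma 2, and put $\chi(x)=\chi_{f(x)}(x)$. By (S1) there is a map $g$ to an Eberlein compactum that splits all sets $A_n=\{x:\chi(x)(n)=1\}$, $n\in\omega$. Let $h=(f,g)$. Take a nonempty fiber $H$ of $h$. It is compact and lies in some $f^{-1}(y)$. It also lies in a fiber of $g$, so for each $n$ it is contained in $A_n$ or disjoint from $A_n$. Hence $\chi_y$ is constant on $H$, and $|H|\le\mathfrak c$ by Lemma 2.

**Step 2: separate points in all these fibers simultaneously.** This is the easy case of Section 5. For each fiber of $h$ choose an injection into $2^\omega$; together they give $\psi:X\to2^\omega$ that is injective on each fiber of $h$. By (S1) let $g'$ be a map to an Eberlein compactum splitting all $B_n=\{x:\psi(x)(n)=1\}$. If $h(x)=h(x')$ and $x\ne x'$, then some $B_n$ contains exactly one of $x,x'$, so $g'(x)\ne g'(x')$. Thus $(h,g')$ is injective, and it embeds $X$ in a finite product of Eberlein compacta. By (E1), $X$ is Eberlein. $\square$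

We use Lemma 3 mainly in the contrapositive: *if a splittable compact $X$ is not Eberlein, then every map from $X$ to an Eberlein compactum has a non-Eberlein fiber.*

## 9. A nowhere Eberlein closed subset

A non-Eberlein space may have large Eberlein parts. The next lemma finds a closed subset in which no open piece has Eberlein closure.

**Lemma 4.** Let $X$ be compact, splittable and not Eberlein. Then there is a nonempty closed $F\subset X$ such that $\operatorname{cl}V$ is not Eberlein for every nonempty relatively open $V\subset F$.

**Step 1: remove the locally Eberlein part.** Let $O$ be the union of all open $U\subset X$ with $\operatorname{cl}U$ Eberlein, and let $F=X\setminus O$. If $F$ were empty, compactness would make $X$ a finite union of closed Eberlein subspaces, so $X$ would be Eberlein by (E2), a contradiction. So $F$ is nonempty and closed.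

**Step 2: no Eberlein piece is left.** If $F$ had one, we would find an open set around it with Eberlein closure. Suppose $V\ne\emptyset$ is open in $F$ and $\operatorname{cl}V$ is Eberlein. Write $V=F\cap G$ with $G$ open in $X$, pick $p\in V$, and by regularity pick an open $W\ni p$ with $\operatorname{cl}W\subset G$. Then $W\cap F\ne\emptyset$ and $F\cap\operatorname{cl}W\subset V$. Let $f$ be a map to an Eberlein compactum that splits $F$, and consider $f|_{\operatorname{cl}W}$. A nonempty fiber of it is compact, and it is contained in $F$ or disjoint from $F$. In the first case it is a closed subset of $\operatorname{cl}V$, since it lies in $F\cap\operatorname{cl}W\subset V$; so it is Eberlein. In the second case it is a compact subset of $O$. Then it is covered by finitely many open $U$ with $\operatorname{cl}U$ Eberlein, so it is the union of its finitely many closed subsets cut out by these $\operatorname{cl}U$, and it is Eberlein by (E1) and (E2). So all fibers of $f|_{\operatorname{cl}W}$ are Eberlein. The space $\operatorname{cl}W$ is splittable by (S2), so Lemma 3 shows that $\operatorname{cl}W$ is Eberlein. Hence $W\subset O$, which contradicts $W\cap F\ne\emptyset$. $\square$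

## 10. A counterexample of minimal weight

We prove Theorem A. The "if" part is (S3). For "only if", suppose there are counterexamples, and let $X$ be a splittable, non-Eberlein compact space of minimal weight $\kappa$. By (E1), $X$ is not metrizable, so $\kappa>\omega$. Moreover,
$$\text{every closed } Z\subset X \text{ with } d(Z)<\kappa \text{ is Eberlein.}\tag{1}$$
Indeed $Z$ is splittable by (S2). If $Z$ is finite, it is metrizable. If $Z$ is infinite, then $w(Z)=d(Z)<\kappa$ by Lemma 1, and minimality applies.

### 10.1. Weight of countable cofinality

Suppose $\operatorname{cf}\kappa=\omega$. Here we write $X$ as a subspace of a countable product of Eberlein images. Let $X\subset[0,1]^\kappa$, write $\kappa=\bigcup_n\Gamma_n$ with $|\Gamma_n|<\kappa$, and let $\pi_n$ be the projection of $X$ to $[0,1]^{\Gamma_n}$. Then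
$$d(\pi_n(X))\le w(\pi_n(X))\le|\Gamma_n|+\omega<\kappa .$$
Choosing a preimage for each point of a small dense set, we get $D_n\subset X$ with $|D_n|<\kappa$ and $\pi_n(D_n)$ dense in $\pi_n(X)$. The set $\pi_n(\operatorname{cl}D_n)$ is compact and contains $\pi_n(D_n)$, so it equals $\pi_n(X)$. By (1), $\operatorname{cl}D_n$ is Eberlein, and by (E2) so is $\pi_n(X)$. Since $\bigcup_n\Gamma_n=\kappa$, the diagonal map embeds $X$ in $\prod_n\pi_n(X)$. So $X$ is Eberlein by (E1), a contradiction.

### 10.2. The rank of a point when the cofinality is uncountable

Now let $\mu=\operatorname{cf}\kappa>\omega$. We write $X$ as an increasing union of Eberlein subspaces. Since $d(X)\le w(X)=\kappa$, let $\{d_\eta:\eta<\kappa\}$ be dense in $X$, and let $(\kappa_\xi)_{\xi<\mu}$ be strictly increasing and cofinal in $\kappa$. Put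
$$X_\xi=\operatorname{cl}\{d_\eta:\eta<\kappa_\xi\}\qquad(\xi<\mu).\tag{2}$$
These closed sets increase with $\xi$. Since $d(X_\xi)\le|\kappa_\xi|+\omega<\kappa$, they are Eberlein by (1). By Lemma 1 every $x\in X$ is the limit of a sequence of points $d_\eta$. The countably many indices used are bounded in $\kappa$, because $\operatorname{cf}\kappa>\omega$, so $x\in X_\xi$ for some $\xi$. (This is where uncountable cofinality is needed.) Hence $X=\bigcup_{\xi<\mu}X_\xi$, and we can define the rank $\rho(x)=\min\{\xi<\mu:x\in X_\xi\}$, so that
$$x\in X_\xi\iff\rho(x)\le\xi .\tag{3}$$

**First attempt: splitting by the exact rank.** Suppose for a moment that $\mu\le\mathfrak c$. Fix an injection $e:\mu\to2^\omega$ and a map $g$ to an Eberlein compactum that splits the countably many sets $\{x:e(\rho(x))(n)=1\}$. On each nonempty fiber of $g$ the rank is constant, say $\xi$. So the fiber is a closed subset of $X_\xi$, hence Eberlein, and Lemma 3 makes $X$ Eberlein: a contradiction, and the proof is over. If $\mu>\mathfrak c$, there is no such $e$: countably many subsets of $\mu$ cannot separate the points of $\mu$, and we cannot make the rank constant on fibers this way.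

**What to do instead.** We do not need to control the rank fully. It is enough to find one set $R\subset\mu$ of ranks such that a non-Eberlein fiber is forced to contain both a point with rank in $R$ and a point with rank outside $R$; a map splitting $\{x:\rho(x)\in R\}$ then has no non-Eberlein fiber, against Lemma 3. We will see that a nowhere Eberlein closed set realizes *every* rank of cofinality $\omega$ in some club. So we can take $R$ stationary with another stationary set outside it.

### 10.3. A stationary set of ranks that cannot be split

**Step 1: the set to split.** By Solovay's theorem applied to the stationary set $\{\gamma<\mu:\operatorname{cf}\gamma=\omega\}$, there are disjoint stationary sets $S_0,S_1\subset\{\gamma<\mu:\operatorname{cf}\gamma=\omega\}$. Put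
$$A=\{x\in X:\rho(x)\in S_1\},$$
and let $f$ be a map to an Eberlein compactum that splits $A$. As $X$ is not Eberlein, Lemma 3 gives a non-Eberlein fiber $C$ of $f$. It is closed in $X$, hence compact and splittable by (S2). Lemma 4, applied to $C$, gives a nonempty closed $F\subset C$ such that no nonempty relatively open subset of $F$ has Eberlein closure.

**Claim.** There is a club $E\subset\mu$ such that for each $\gamma\in E$ with $\operatorname{cf}\gamma=\omega$ there is $x\in F$ with $\rho(x)=\gamma$.

**Step 2: every point of $F$ is approached by points of large rank.** This turns the choice of $F$ into sequences that we can iterate. For $\xi<\mu$ the set $F\cap X_\xi$ has empty interior in $F$: a nonempty relatively open $V\subset F\cap X_\xi$ would have $\operatorname{cl}V\subset X_\xi$, and $\operatorname{cl}V$ would be Eberlein. So $F\setminus X_\xi$ is dense in $F$. The space $F$ is compact and splittable, hence Fréchet–Urysohn by Lemma 1. So for all $q\in F$ and $\xi<\mu$ we can choose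
$$s(q,\xi,n)\in F\setminus X_\xi\quad(n<\omega)\qquad\text{with}\qquad s(q,\xi,n)\to q\ \ (n\to\infty).\tag{4}$$

**Step 3: closing off.** We build small subsets of $F$ closed under these choices and find the club where their ranks stay bounded. Fix $q_0\in F$. For $\gamma<\mu$ let $P_\gamma$ be the smallest subset of $F$ that contains $q_0$ and is closed under $q\mapsto s(q,\xi,n)$ for all $\xi<\gamma$, $n<\omega$. It is obtained from one point by closing under $|\gamma|\cdot\omega$ unary operations, so $|P_\gamma|\le|\gamma|+\omega<\mu$. As $\mu$ is regular,
$$\varphi(\gamma)=\sup\{\rho(q):q\in P_\gamma\}<\mu .$$
Clearly $P_\delta\subset P_\gamma$ for $\delta<\gamma$, so $\varphi$ is nondecreasing. Let $E$ be the set of all limit ordinals $\gamma<\mu$ with $\varphi(\delta)<\gamma$ for all $\delta<\gamma$.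

The set $E$ is a club. For closedness, let $\gamma<\mu$ be the supremum of a nonempty subset of $E$; if it is a maximum there is nothing to show. Otherwise $\gamma$ is a limit ordinal, and for $\delta<\gamma$ some $\gamma'\in E$ satisfies $\delta<\gamma'<\gamma$, whence $\varphi(\delta)<\gamma'<\gamma$. For unboundedness, start with any $\beta_0<\mu$, choose $\beta_{n+1}<\mu$ larger than $\beta_n$ and $\varphi(\beta_n)$, and let $\gamma=\sup_n\beta_n$. Then $\gamma<\mu$, it is a limit ordinal, and for $\delta<\gamma$ we have $\delta\le\beta_n$ for some $n$, so $\varphi(\delta)\le\varphi(\beta_n)<\beta_{n+1}<\gamma$.

**Step 4: hitting the rank $\gamma$ exactly.** We use the Baire theorem to leave countably many lower levels while staying inside $X_\gamma$. Let $\gamma\in E$ have cofinality $\omega$, let $(\gamma_n)$ be strictly increasing with supremum $\gamma$, and put $P=P_\gamma$.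

First, $P=\bigcup_{\delta<\gamma}P_\delta$. The inclusion $\supset$ is clear. The union contains $q_0$, and it is closed under the operations with $\xi<\gamma$: if $q\in P_\delta$ and $\xi<\gamma$, then $\delta'=\max(\delta,\xi+1)<\gamma$ since $\gamma$ is a limit, and $s(q,\xi,n)\in P_{\delta'}$. By minimality $P$ is contained in the union.

So each $q\in P$ lies in some $P_\delta$ with $\delta<\gamma$, and $\rho(q)\le\varphi(\delta)<\gamma$. Hence $P\subset X_\gamma$ by (3). Put $K=\operatorname{cl}P$; as $F$ and $X_\gamma$ are closed, $K\subset F\cap X_\gamma$.

Fix $n$. Every $q\in P$ is the limit of the points $s(q,\gamma_n,k)$, $k<\omega$. These lie in $P$, because $\gamma_n<\gamma$, and outside $X_{\gamma_n}$, by (4). So $P\setminus X_{\gamma_n}$ is dense in $P$ and hence in $K$. The set $K\cap X_{\gamma_n}$ is closed in $K$ and misses a dense subset of $K$, so it is nowhere dense in $K$. By the Baire theorem for the nonempty compact space $K$, there is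
$$x\in K\setminus\bigcup_nX_{\gamma_n}.$$
Then $\rho(x)\le\gamma$ because $x\in X_\gamma$, and $\rho(x)>\gamma_n$ for every $n$ by (3). So $\rho(x)=\gamma$, and $x\in F$. This proves the Claim.

**Step 5: the contradiction.** The stationary sets $S_0,S_1$ meet the club $E$. Pick $\gamma_0\in E\cap S_0$ and $\gamma_1\in E\cap S_1$; both have cofinality $\omega$. By the Claim there are $x_0,x_1\in F$ with $\rho(x_0)=\gamma_0$ and $\rho(x_1)=\gamma_1$. Then $x_1\in A$, while $x_0\notin A$ because $S_0\cap S_1=\emptyset$. But $x_0,x_1\in F\subset C$ lie in the same fiber of $f$, and $f$ splits $A$. This contradiction completes the proof of Theorem A, and with it the proof of Theorem B given in Section 4. $\square$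

## 11. Smaller classes, infinite powers, and the double arrow space

**Theorem C.** Let $\mathcal P$ be a class of Eberlein compacta that contains a two-point space and is closed under closed subspaces, countable products and Hausdorff continuous images. Then (in ZFC) a compact space is splittable over $\mathcal P$ if and only if it belongs to $\mathcal P$. Hence countable products and continuous images of compacta splittable over $\mathcal P$ are splittable over $\mathcal P$. (Images are Hausdorff, as all spaces are Tychonoff.)

*Proof.* Members of $\mathcal P$ are splittable over $\mathcal P$ by the identity. Conversely, let $X$ be compact and splittable over $\mathcal P$. We first get that $X$ is Eberlein, and then repeat the proof of Lemma 3 with maps into members of $\mathcal P$. Since $\mathcal P$ consists of Eberlein compacta, $X$ is splittable over Eberlein compacta, so $X$ is Eberlein by Theorem A. Take $\chi:X\to2^\omega$ as in Lemma 2 for $K=X$. For each $n$ choose a map to a member of $\mathcal P$ that splits $\{x:\chi(x)(n)=1\}$. The diagonal of these maps is a map $g$ to a member of $\mathcal P$, because $\mathcal P$ is closed under countable products, and $g$ splits all these sets. On each nonempty fiber of $g$ the function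 $\chi$ is constant, and the fiber is compact, so it has at most $\mathfrak c$ points. Choose $\psi:X\to2^\omega$ injective on each fiber of $g$, and in the same way a map $g'$ to a member of $\mathcal P$ that splits all sets $\{x:\psi(x)(n)=1\}$. As in Lemma 3, $(g,g')$ is injective. It embeds $X$ as a closed subspace of a product of two members of $\mathcal P$, so $X\in\mathcal P$. The last sentence of the theorem now follows from the closure of $\mathcal P$ under countable products and Hausdorff continuous images. $\square$

Examples of such $\mathcal P$ are the classes of metrizable, uniform Eberlein and Eberlein compacta. Here a compact space is *uniform Eberlein* if it is homeomorphic to a weakly compact subset of a Hilbert space; for instance $A(\Gamma)$ is, since in $\ell_2(\Gamma)$ every weak neighborhood of $0$ contains all but finitely many of the unit vectors. Closed subspaces are clear. For countable products, weakly compact sets are bounded, so we may take $K_n$ in the unit ball of $H_n$ and send $(x_n)_n$ to $(2^{-n}x_n)_n$ in the $\ell_2$-sum of the $H_n$. On bounded sets the weak topology of the sum is that of coordinatewise weak convergence, so this is an embedding. For images of uniform Eberlein compacta see again Benyamini–Rudin–Wage.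

**Corollary D.** Let $X$ be compact and splittable over Eberlein compacta, $|X|\ge2$. Then, for a cardinal $\lambda$, $X^\lambda$ is splittable over Eberlein compacta if and only if $\lambda\le\omega$.

*Proof.* If $\lambda\le\omega$, then $X$ is Eberlein by Theorem A, so $X^\lambda$ is Eberlein by (E1) and splittable by (S3). Let $\lambda>\omega$. Taking two points $a\neq b$ of $X$, we see that $X^\lambda$ contains the closed subspace of points with values in $\{a,b\}$ on $\omega_1$ coordinates and value $a$ on the others, a copy of $\{0,1\}^{\omega_1}$. This space is not Fréchet–Urysohn. Let $B$ be the set of its points of countable support. The constant point $1$ lies in $\operatorname{cl}B$, since a basic neighborhood restricts only finitely many coordinates. But for a sequence in $B$ the union of the supports is countable, and at every coordinate outside it the sequence is constantly $0$; so no sequence in $B$ converges to $1$. By Lemma 1, $\{0,1\}^{\omega_1}$ is not splittable, and by (S2) neither is $X^\lambda$. $\square$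

**Remark E.** In Theorem A it does not suffice to split only the open sets and the closed sets. Let $K=[0,1]\times\{0,1\}$ be the double arrow space, with the lexicographic order topology. We check the relevant properties.

Every nonempty $M\subset K$ has a supremum: if $x$ is the supremum of the first coordinates, it is $(x,1)$ when $(x,1)\in M$ and $(x,0)$ otherwise. So $K$, a complete linear order with endpoints, is compact. A basic neighborhood of $(x,1)$, $x<1$, has the form $[(x,1),(y,0))$ with $y>x$, and one of $(x,0)$, $x>0$, has the form $((y,1),(x,0)]$ with $y<x$; the points $(0,0)$ and $(1,1)$ are isolated. So the points with rational first coordinate are dense, and $K$ is separable. Also $[0,1]\times\{1\}$ is a subspace of the Sorgenfrey line, and $[0,1]\times\{0\}$ is a subspace of its mirror image. The Sorgenfrey line is hereditarily Lindelöf, so $K$, a union of two hereditarily Lindelöf subspaces, is hereditarily Lindelöf.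

Let $U\subset K$ be open. Each point of $U$ has an open neighborhood whose closure lies in $U$. Countably many of these cover $U$, so $U=\bigcup_nM_n$ with $M_n$ closed in $K$. Take Urysohn functions $h_n:K\to[0,1]$ that equal $1$ on $M_n$ and $0$ off $U$, and put $h=\sum_{n\ge1}2^{-n}h_n$, indexing from $n=1$. Then $h:K\to[0,1]$ is continuous and $U=\{h\ne0\}$. So $h$, a map to a metrizable compactum, splits both $U$ and $K\setminus U$. Thus all open sets and all closed sets of $K$ can be split.

But $K$ is not Eberlein. The clopen sets $[(x,1),(1,1)]$, $0<x<1$, are uncountably many, while a compact metrizable space has only countably many clopen sets; so $K$ is not metrizable, that is, $w(K)>\omega$. Since $K$ is separable, (E3) shows that it is not Eberlein.
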